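# The Riesz–Titchmarsh transform on $\ell^p$ has the norm of the Hilbert transform

## 1. Two transforms, Cauchy sums, and powers in the upper half-plane

All sequences are real and indexed by $\mathbb Z$ unless we say otherwise, and $1<p<\infty$. We write $p'=p/(p-1)$ for the conjugate exponent (for example $p=\frac32$, $p'=3$), $\delta_j$ for the sequence equal to $1$ at $j$ and $0$ elsewhere, and $x_+=\max(x,0)$, $x_-=\max(-x,0)$ for real $x$.

**Definition (continuous Hilbert transform).** For appropriate $f:\mathbb R\to\mathbb R$,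
$$Hf(x)=\frac1\pi\,\text{p.v.}\int_{-\infty}^\infty\frac{f(x-z)}{z}\,dz .$$

*Example.* If $f$ is the indicator of $[0,1]$, then $f(x-z)=1$ exactly for $z\in[x-1,x]$, so $Hf(x)=\frac1\pi\log\left|\frac{x}{x-1}\right|$.

**Definition (Riesz–Titchmarsh transform).** For $a\in\ell^p$,
$$\mathcal Ra_n=\frac1\pi\sum_{k\in\mathbb Z}\frac{a_{n-k}}{k+\frac12}.$$
The series converges absolutely by Hölder, because $(1/(k+\frac12))_k\in\ell^{p'}$.

*Example.* $\mathcal R\delta_0$ is the kernel itself, $(\mathcal R\delta_0)_n=\frac{1}{\pi(n+1/2)}$. For $v=\delta_0-\delta_1$,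
$$\mathcal Rv_n=\frac1\pi\Big(\frac1{n+\frac12}-\frac1{n-\frac12}\Big)=-\frac{1}{\pi(n^2-\frac14)} .$$

**Definition (the constant $C_p$).** $C_p=\tan\frac{\pi}{2p}$ for $1<p\le2$ and $C_p=\cot\frac\pi{2p}$ for $p\ge2$.

*Example.* $C_2=1$ and $C_{3/2}=\tan\frac\pi3=\sqrt3=\cot\frac\pi6=C_3$. In general $C_p=C_{p'}$, since $\frac{\pi}{2p}+\frac\pi{2p'}=\frac\pi2$.

**Definition (Cauchy sum).** For a finitely supported $a$ put
$$X_a(z)=\frac1\pi\sum_j\frac{a_j}{j-z}.$$
Write $y_n=n+\frac12$ for the half-integers. Putting $j=n-k$,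
$$X_a(y_n)=\frac1\pi\sum_k\frac{a_{n-k}}{-k-\frac12}=-\mathcal Ra_n ,$$
so $\mathcal Ra$ is, up to sign, the list of values of one rational function at the half-integers.

*Example.* $X_{\delta_0}(z)=-\frac1{\pi z}$ and $X_{\delta_0-\delta_1}(z)=\frac{1}{\pi z(z-1)}$.

**Definition (Nevanlinna function).** An analytic function on $\{\operatorname{Im}z>0\}$ whose imaginary part is positive there.

*Example.* If $a\ge0$ and $a\ne0$, then $X_a$ is one, because $\operatorname{Im}\frac1{j-z}=\frac{\operatorname{Im}z}{|j-z|^2}$. Another is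
$$t(z)=-\cot\pi z=\lim_{N\to\infty}\frac1\pi\sum_{|j|\le N}\frac1{j-z},$$
for the same reason. Formally $t=X_a$ with all $a_j=1$. Near an integer $j$ we have $t(z)=\frac1{\pi(j-z)}+O(|z-j|)$, and $t(y_n\pm u)=\pm\tan\pi u$ for $0<u<\frac12$.

**Definition (powers).** For $w\ne0$ in the closed upper half-plane take $\arg w\in[0,\pi]$ and $w^q=|w|^qe^{iq\arg w}$.

*Example.* With $p=\frac32$: $(-1)^p=e^{3\pi i/2}=-i$ and $(-1)^{1-p}=e^{-i\pi/2}=-i$.

We shall use these textbook facts: Hölder's inequality; Young's inequality $\|q*a\|_p\le\|q\|_1\|a\|_p$; Cauchy's theorem and the residue theorem; $\frac1\pi\int_{\mathbb R}\frac{\eta}{(x-j)^2+\eta^2}dx=1$; and, for $0<u<\frac12$,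
$$\sum_{m\in\mathbb Z}\frac{u}{u^2-m^2}=\pi\cot\pi u,\qquad \sum_{k\in\mathbb Z+\frac12}\frac{u}{k^2-u^2}=\pi\tan\pi u,\qquad \sum_{k\in\mathbb Z}\frac1{(k+\frac12)^2}=\pi^2 .$$
Finally, for $z=x+i\eta$ we have $|\sin\pi z|^2=\sin^2\pi x+\sinh^2\pi\eta$ and $|\cos\pi z|^2=\cos^2\pi x+\sinh^2\pi\eta$.

## 2. Whether the two norms agree

The transform $\mathcal R$ is a discrete version of $H$. How do the norms $\|\mathcal R\|_{\ell^p\to\ell^p}$ and $\|H\|_{L^p\to L^p}$ compare? We take the following facts as given.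

(i) $\|H\|_{L^p\to L^p}=\max\{\tan\frac\pi{2p},\cot\frac\pi{2p}\}=C_p$ for $1<p<\infty$ (Pichorides; Cole).

(ii) $\|\mathcal R\|_{\ell^p\to\ell^p}\ge\|H\|_{L^p\to L^p}$ for $1<p<\infty$; this is the easy direction.

(iii) Equality holds for $p=2,4,6,8,\dots$ and the conjugate exponents (Bañuelos–Kwaśnicki).

The question, from "Discrete Hilbert transforms on $\ell^p$" (http://prac.im.pwr.edu.pl/~kwasnicki/stuff/eta.pdf), is whether equality holds for every $p\in(1,\infty)$. It does.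

**Theorem 1.** For every $p\in(1,\infty)$, $\|\mathcal R\|_{\ell^p\to\ell^p}\le C_p$. Hence, by (i) and (ii), $\|\mathcal R\|_{\ell^p\to\ell^p}=C_p=\|H\|_{L^p\to L^p}$.

**Theorem 2.** Let $1<p<2$, $0\ne v\in\ell^p$, $\alpha=\|v\|_p$, $\beta=\|\mathcal Rv\|_p$. Then $\operatorname{Re}(\alpha+i\beta)^p>0$, i.e. $\beta<\tan(\frac\pi{2p})\,\alpha$. Consequently, for $p\in(1,\infty)\setminus\{2\}$ we have $\|\mathcal Rv\|_p<C_p\|v\|_p$ for every $v\ne0$: the constant is sharp but never attained. A quantitative version is inequality (14) below.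

## 3. The case $p=2$, a single point mass, and duality

**The case $p=2$.** We claim
$$\sum_{k\in\mathbb Z}\frac1{(k+\frac12)(k+m+\frac12)}=\begin{cases}\pi^2,&m=0,\\0,&m\ne0.\end{cases}\tag{1}$$
The case $m=0$ was recalled above. For $m\neq0$ the summand is $\frac1m\big(\frac1{k+1/2}-\frac1{k+m+1/2}\big)$. In $\sum_{k=-K}^{K}\frac1{k+1/2}$ the terms $k$ and $-k-1$ cancel, which leaves $\frac1{K+1/2}\to0$; the shifted sum differs from it by a bounded number of terms that tend to $0$. So the total is $0$. Now, for finitely supported $a$,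
$$\|\mathcal Ra\|_2^2=\frac1{\pi^2}\sum_{j,l}a_ja_l\sum_n\frac1{(n-j+\frac12)(n-l+\frac12)}=\sum_ja_j^2 .$$
By density $\mathcal R$ is an isometry of $\ell^2$ (the extension is given by the series, because each $a\mapsto\mathcal Ra_n$ is continuous on $\ell^2$). So Theorem 1 holds for $p=2$, and every $v$ attains the constant. This is why $p=2$ is excluded in Theorem 2.

**A point mass.** For $1<p<\infty$,
$$\|\mathcal R\delta_0\|_p^p=\frac1{\pi^p}\sum_n\frac1{|n+\frac12|^p}=2\Big(\frac2\pi\Big)^p\sum_{k\ge0}\frac1{(2k+1)^p}=2\Big(\frac2\pi\Big)^p(1-2^{-p})\zeta(p).$$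
For $p=\frac32$ this gives $\|\mathcal R\delta_0\|_p\approx1.43$, to be compared with $\sqrt3\approx1.73$. As $p\to1$ the comparison becomes tight: since $(p-1)\zeta(p)\to1$, we get $(p-1)\|\mathcal R\delta_0\|_p^p\to\frac2\pi$, and since $(p-1)^{(p-1)/p}\to1$ also $(p-1)\|\mathcal R\delta_0\|_p\to\frac2\pi$. On the other side $(p-1)C_p=(p-1)\cot\frac{\pi(p-1)}{2p}\to\frac2\pi$. So for $p$ near $1$ a single point mass already comes close to the claimed constant, and a proof cannot afford to lose a fixed factor there.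

**Duality.** For finitely supported $a,b$,
$$\sum_n(\mathcal Ra)_nb_n=\sum_ma_m(\mathcal R^*b)_m,\qquad \mathcal R^*b_m=\frac1\pi\sum_k\frac{b_{m+k}}{k+\frac12}=-\mathcal Rb_{m-1},\tag{2}$$
where the last equality is the substitution $k\to-k-1$. So $\mathcal R^*$ is $-\mathcal R$ followed by a shift. If Theorem 1 holds for an exponent $p'\in(1,2)$, then for $p>2$
$$\Big|\sum_n(\mathcal Ra)_nb_n\Big|\le\|a\|_p\|\mathcal R^*b\|_{p'}=\|a\|_p\|\mathcal Rb\|_{p'}\le C_{p'}\|a\|_p\|b\|_{p'},$$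
and taking the supremum over finitely supported $b$ with $\|b\|_{p'}\le1$ gives $\|\mathcal Ra\|_p\le C_{p'}\|a\|_p=C_p\|a\|_p$.

It is also enough to treat finitely supported sequences. If the bound holds for these, let $v^{(N)}$ be truncations of $v\in\ell^p$. Then $\mathcal Rv^{(N)}_n\to\mathcal Rv_n$ for each $n$ by Hölder, and Fatou's lemma gives $\|\mathcal Rv\|_p\le C_p\|v\|_p$.

So Theorem 1 will follow once we prove
$$\|\mathcal Rv\|_p\le\tan\Big(\frac\pi{2p}\Big)\|v\|_p\qquad(1<p<2,\ v\text{ finitely supported}).$$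

**Standing convention for Sections 4–9.** $1<p<2$ and $S=\sin(\pi(p-1))>0$.

## 4. A contour integral that computes $\sum a_j^p$ for $a\ge0$

We want to relate $\sum_ja_j^p$ to values of $X=X_a$ near half-integers. Contour integrals produce residues. The power $X^p$ behaves like $|z-j|^{-p}$ at $j$, which is too singular and is not a pole. Dividing by $t^{p-1}$ repairs this: $t$ blows up like $\frac1{\pi(j-z)}$ at every integer, so $X^pt^{1-p}$ has a simple pole at $j$ with residue $-a_j^p/\pi$. When $a\ge0$, $a\neq 0$, both $X$ and $t$ are Nevanlinna functions, so the powers are defined.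

**Lemma 1.** If $a\ge0$ is finitely supported and $X=X_a$, then
$$\sum_ja_j^p=S\sum_n\int_0^{1/2}\big[X(y_n-u)_+^p+X(y_n+u)_-^p\big]\cot^{p-1}(\pi u)\,du .\tag{3}$$

*Example.* For $a=\delta_0$, $X(x)=-\frac1{\pi x}$ is positive for $x<0$ and negative for $x>0$. The terms $X(y_n-u)_+$ with $n\le-1$ and $X(y_n+u)_-$ with $n\ge0$ match in pairs, and (3) reads $1=\frac{2S}{\pi^p}\sum_{n\ge0}\int_0^{1/2}\frac{\cot^{p-1}(\pi u)}{(n+\frac12+u)^p}\,du$.

*Proof.* The case $a=0$ is trivial; let $a\ne0$. Put $\Phi=X^pt^{1-p}$, analytic in $\{\operatorname{Im}z>0\}$.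

**Step 1: the integral of $\Phi$ over every horizontal line is $0$.** Fix $\eta>0$. For $\operatorname{Im}z\ge\eta$ the formulas for $|\sin\pi z|^2,|\cos\pi z|^2$ show that $|\tan\pi z|$ and $|\cot\pi z|$ are at most $\coth\pi\eta$, so $|t|$ lies between positive constants; also $|X|\le C_\eta/|z|$. Hence $|\Phi|\le C_\eta|z|^{-p}$ there. By Cauchy's theorem on rectangles (the vertical sides contribute $o(1)$ as they move to $\pm\infty$), $\int_{\mathbb R+i\eta}\Phi\,dz$ does not depend on $\eta$. With the constant from one fixed height, for larger $\eta$ it is at most a constant times $\int_{\mathbb R}|x+i\eta|^{-p}dx=\eta^{1-p}\int_{\mathbb R}|x+i|^{-p}dx\to0$ as $\eta\to\infty$, because $p>1$. So it is $0$.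

**Step 2: remove the poles.** Let $Y(z)=\frac1\pi\sum_j\frac{a_j^p}{j-z}$ and $\Phi_1=\Phi-Y$. Since $\operatorname{Im}\frac1{j-x-i\eta}=\frac{\eta}{(x-j)^2+\eta^2}$, we have $\int_{\mathbb R}\operatorname{Im}Y(x+i\eta)dx=\sum_ja_j^p$, and with Step 1
$$\int_{\mathbb R}\operatorname{Im}\Phi_1(x+i\eta)\,dx=-\sum_ja_j^p,\qquad\eta>0.\tag{4}$$

**Step 3: find an integrable majorant for $|\operatorname{Im}\Phi_1(x+i\eta)|$, $0<\eta\le1$.** Near a point $j$ with $a_j>0$, the quotient $X/t$ is analytic with value $a_j$ at $j$. Because $\arg X-\arg t\in(-\pi,\pi)$ in the upper half-plane,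
$$\Phi=X^pt^{1-p}=X\cdot(X/t)^{p-1}\quad\text{with the principal power.}$$
The second factor is analytic near $j$ with value $a_j^{p-1}$, and $X$ has a simple pole with residue $-a_j/\pi$. So $\Phi$ extends with a simple pole of residue $-a_j^p/\pi$ at $j$, as $Y$ does, and $\Phi_1$ is bounded near $j$. Fix $\delta>0$ such that $\Phi_1$ is bounded on the half-discs $|z-j|<\delta$, $\operatorname{Im}z>0$, for all $j$ with $a_j>0$.

Next we bound $t^{1-p}$. Let $d(x)=\operatorname{dist}(x,\mathbb Z+\frac12)\le\frac12$. Since $\sigma\mapsto\frac{1+\sigma}{c+\sigma}$ is nonincreasing on $\sigma\ge0$ when $0<c\le1$,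
$$|\tan\pi z|^2=\frac{\sin^2\pi x+\sinh^2\pi\eta}{\cos^2\pi x+\sinh^2\pi\eta}\le\frac{1+\sinh^2\pi\eta}{\cos^2\pi x+\sinh^2\pi\eta}\le\frac1{\cos^2\pi x},$$
and $|\cos\pi x|=\sin\pi d(x)\ge2d(x)$. So
$$|t(z)|^{1-p}=|\tan\pi z|^{p-1}\le(2d(x))^{1-p}.$$

Let the support of $a$ lie in $[-M,M]$, $M\ge1$. For $|x|\le2M$, $0<\eta\le1$, outside the half-discs, $X$ and $Y$ are bounded, so $|\Phi_1|\le C(2d(x))^{1-p}$ (note $(2d)^{1-p}\ge1$); with a larger $C$ this holds inside the half-discs too. For $|x|>2M$ we have $|j-z|\ge|x|/2$ on the support, so $|\Phi|\le C|x|^{-p}(2d(x))^{1-p}$ and $|\operatorname{Im}Y|\le Cx^{-2}$. On each interval $(n,n+1)$ the integral of $(2d)^{1-p}$ is $\frac1{2-p}<\infty$, and $\sum_{n\ne0}|n|^{-p}<\infty$. So the majorant is integrable; this uses both $p<2$ and $p>1$.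

**Step 4: let $\eta\to0$.** For all $x$ outside a countable set (integers, half-integers, zeros of the rational function $X$), $\Phi(x+i\eta)$ tends to $\Phi(x+i0)=X(x)^pt(x)^{1-p}$, with powers as defined in the closed upper half-plane, and $Y(x)$ is real. Dominated convergence in (4) gives
$$\int_{\mathbb R}\operatorname{Im}\Phi(x+i0)\,dx=-\sum_ja_j^p .$$

**Step 5: read off the boundary values.** A negative value of $X$ contributes the phase $e^{i\pi p}$ to $\Phi$, and a negative value of $t$ contributes $e^{-i\pi(p-1)}$. If $X,t>0$, then $\Phi$ is real. If $X,t<0$, the total phase is $e^{i\pi}$, and $\Phi$ is real again. If $X>0>t$, then $\operatorname{Im}\Phi=-\sin(\pi(p-1))|X|^p|t|^{1-p}=-S|X|^p|t|^{1-p}$. If $X<0<t$, then $\operatorname{Im}\Phi=\sin(\pi p)|X|^p|t|^{1-p}=-S|X|^p|t|^{1-p}$ as well. Therefore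
$$\sum_ja_j^p=S\int_{\{Xt<0\}}|X|^p|t|^{1-p}\,dx .$$
Each interval $(n,n+1)$ consists, up to one point, of the points $y_n\pm u$ with $0<u<\frac12$, where $t(y_n\pm u)=\pm\tan\pi u$. At $y_n-u$ the condition $Xt<0$ means $X>0$; at $y_n+u$ it means $X<0$. This is (3). $\square$

## 5. Even and odd parts around a half-integer

The value of $X$ exactly at $y_n$ is $-\mathcal Ra_n$, whereas (3) uses values at $y_n\pm u$. We need to say how these compare. The results of this section hold for signed sequences, so from now on let $v\ne0$ be real and finitely supported, and put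
$$A=X_v,\qquad X=X_{|v|},\qquad \rho_n=A(y_n)=-\mathcal Rv_n,$$
$$V=\sum_j|v_j|^p=\alpha^p,\qquad B=\sum_n|\rho_n|^p=\beta^p .$$
Since $\rho_n=O(1/|n|)$ and $p>1$, $B<\infty$. Choose $\varepsilon_n\in\{\pm1\}$ with $\varepsilon_n\rho_n=|\rho_n|$. For $0<u<\frac12$ let
$$A_e(n,u)=\tfrac12[A(y_n+u)+A(y_n-u)],\qquad X_o(n,u)=\tfrac12[X(y_n+u)-X(y_n-u)].$$
When $v\ge0$ we have $A=X$, so $X(y_n-u)=A_e-X_o$ and $-X(y_n+u)=-A_e-X_o$. The integrand in (3) is then built from $A_e$ and $X_o$. The even part turns out to be controlled by $\mathcal Rv$, and the odd part by $|v|$.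

**Lemma 2.** Let $0<u<\frac12$, $\kappa_m(u)=\frac{u\tan\pi u}{\pi(m^2-u^2)}>0$ for $m\ne0$, and $C_m=\sum_n\varepsilon_n|\rho_n|^{p-1}\rho_{n-m}$ (with integer index $m$, not to be confused with the constant $C_p$). Then $\beta>0$, $C_m\le B$, and
$$\sum_n\varepsilon_n|\rho_n|^{p-1}A_e(n,u)=B+\sum_{m\ne0}\kappa_m(u)(B-C_m)\ \ge\ B .$$

*Proof.*

**Step 1: recover $A$ from its values $\rho_k$ at the half-integers.** The function $A(z)\tan\pi z$ has no poles at integers, since the simple poles of $A$ meet zeros of $\tan\pi z$. Near $y_k$, $\tan\pi(y_k+w)=-\cot\pi w$, so the residue at $y_k$ is $-\rho_k/\pi$. On the boundary of the square $|\operatorname{Re}w|,|\operatorname{Im}w|\le N$, $N\in\mathbb N$, $\tan\pi w$ is bounded uniformly in $N$: on the vertical sides it equals $i\tanh(\pi\operatorname{Im}w)$, and on the horizontal sides its modulus is at most $\coth\pi$. So $A(w)\tan\pi w=O(1/N)$ there. For $z\notin\mathbb Z\cup(\mathbb Z+\frac12)$ the residue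 theorem gives
$$A(z)\tan\pi z-\frac1\pi\sum_{|y_k|<N}\frac{\rho_k}{y_k-z}=\frac1{2\pi i}\oint\frac{A(w)\tan\pi w}{w-z}\,dw=O(1/N),$$
and hence
$$A(z)\tan\pi z=\frac1\pi\sum_k\frac{\rho_k}{y_k-z},\tag{5}$$
absolutely convergent because $\rho_k=O(1/|k|)$. In particular $\rho\equiv0$ would force $A\equiv0$ and $v=0$; so $\beta>0$.

**Step 2: compute the even part.** Since $\tan\pi(y_n\pm u)=\mp\cot\pi u$, (5) at $z=y_n\pm u$ gives
$$A_e(n,u)=\frac{\tan\pi u}{2\pi}\sum_k\rho_k\Big[\frac1{k-n+u}-\frac1{k-n-u}\Big]=\frac{u\tan\pi u}\pi\sum_k\frac{\rho_k}{u^2-(k-n)^2}=c_0\rho_n-\sum_{m\ne0}\kappa_m\rho_{n-m},$$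
with $c_0=\frac{\tan\pi u}{\pi u}$. Multiplying $\sum_m\frac u{u^2-m^2}=\pi\cot\pi u$ by $\frac{\tan\pi u}\pi$ we get $c_0-\sum_{m\ne0}\kappa_m=1$.

**Step 3: sum against $\varepsilon_n|\rho_n|^{p-1}$.** By Hölder, $\sum_n|\rho_n|^{p-1}|\rho_{n-m}|\le B^{1/p'}B^{1/p}=B$. So $C_m\le B$, the double sum over $n,m$ converges absolutely, and
$$\sum_n\varepsilon_n|\rho_n|^{p-1}A_e(n,u)=c_0B-\sum_{m\ne0}\kappa_mC_m=B+\sum_{m\ne0}\kappa_m(B-C_m).\qquad\square$$

**Lemma 3.** For $0<u<\frac12$: $\ \sum_n|\rho_n|^{p-1}X_o(n,u)\le\tan(\pi u)\,\beta^{p-1}\alpha$.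

*Proof.* From the definition,
$$X_o(n,u)=\frac1{2\pi}\sum_j|v_j|\Big[\frac1{j-y_n-u}-\frac1{j-y_n+u}\Big]=\frac1\pi\sum_j|v_j|\frac{u}{(j-y_n)^2-u^2}.$$
Since $|j-y_n|\ge\frac12>u$, the kernel is positive, and $\frac1\pi\sum_{k\in\mathbb Z+\frac12}\frac u{k^2-u^2}=\tan\pi u$. So $X_o(\cdot,u)$ is $\tan(\pi u)$ times the convolution of $|v|$ with a probability kernel, and Young's inequality gives $\|X_o(\cdot,u)\|_p\le\tan(\pi u)\alpha$. Apply Hölder. $\square$

## 6. The integral that produces $\operatorname{Re}(\lambda+i)^p$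

Lemmas 2 and 3 say that, tested against $|\rho_n|^{p-1}$, the quantity $\varepsilon_nA_e-X_o$ has total at least $B(1-\frac\alpha\beta\tan\pi u)$. So we should expect $\varepsilon_nA_e-X_o$ to be of size $|\rho_n|(1-\lambda\tan\pi u)$ with $\lambda=\alpha/\beta$. Its $p$-th power, integrated against the weight of (3), can be computed exactly.

**Lemma 4.** For $\lambda>0$ and $r_\lambda(u)=(1-\lambda\tan\pi u)_+$,
$$J(\lambda):=S\int_0^{1/2}r_\lambda(u)^p\cot^{p-1}(\pi u)\,du=\lambda^p-\operatorname{Re}(\lambda+i)^p .$$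

*Proof.*

**Step 1: change variables.** With $s=\tan\pi u$, $du=\frac{ds}{\pi(1+s^2)}$,
$$J(\lambda)=\frac S\pi\int_0^{1/\lambda}(1-\lambda s)^ps^{1-p}\frac{ds}{1+s^2}.$$

**Step 2: choose a function whose boundary imaginary part is this integrand, reflected.** For $\operatorname{Im}\tau>0$ let
$$\Psi(\tau)=(\lambda\tau+1)^p\tau^{1-p}-\lambda^p\tau .$$
It extends continuously to $\mathbb R\setminus\{0\}$, and near $0$ it is $O(|\tau|^{1-p})$. Since $\arg(\lambda\tau+1)-\arg\tau\in(-\pi,0)$, we have $(\lambda\tau+1)^p\tau^{1-p}=\tau(\lambda+\frac1\tau)^p$ with the principal power, and this is $\lambda^p\tau+O(1)$ at $\infty$. So $\Psi$ is bounded near $\infty$.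

**Step 3: represent $\Psi(i)$.** Integrate $\Psi(\tau)/(1+\tau^2)$ over the boundary of a half-disc of radius $R$ in the upper half-plane, indented by a half-circle of radius $\epsilon$ at $0$. The large arc contributes $O(R\cdot R^{-2})$, the small one $O(\epsilon\cdot\epsilon^{1-p})=O(\epsilon^{2-p})$; both vanish in the limit. The residue at $i$ is $\Psi(i)/(2i)$. Hence
$$\Psi(i)=\frac1\pi\int_{\mathbb R}\frac{\Psi(s)}{1+s^2}\,ds .$$

**Step 4: take imaginary parts.** For $s>0$, $\Psi(s)$ is real. For $s<-1/\lambda$ the first term has phase $e^{i\pi p+i\pi(1-p)}=-1$ and is real. For $-1/\lambda<s<0$ its phase is $e^{-i\pi(p-1)}$, so $\operatorname{Im}\Psi(s)=-S(1+\lambda s)^p|s|^{1-p}$. By Step 1, $\operatorname{Im}\Psi(i)=-J(\lambda)$.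

**Step 5: evaluate $\Psi(i)$ directly.** Since $1+i\lambda=i(\lambda-i)$ and $\arg(1+i\lambda)=\frac\pi2+\arg(\lambda-i)$ with $\arg(\lambda-i)\in(-\frac\pi2,0)$, we have $(1+i\lambda)^p\,i^{1-p}=i^p(\lambda-i)^p\,i^{1-p}=i(\lambda-i)^p$ with principal powers. So $\operatorname{Im}\Psi(i)=\operatorname{Re}(\lambda-i)^p-\lambda^p=\operatorname{Re}(\lambda+i)^p-\lambda^p$. Compare with Step 4. $\square$

## 7. Reduction to a pointwise inequality; nonnegative sequences

We now assemble the pieces, and isolate exactly what is required of $v$.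

**Proposition 5.** Let $1<p<2$ and let $v\neq0$ be finitely supported. Suppose that measurable functions $D_n:(0,\frac12)\to[0,\infty)$, $n\in\mathbb Z$, satisfy
$$V=S\sum_n\int_0^{1/2}D_n(u)\cot^{p-1}(\pi u)\,du,\tag{6}$$
$$D_n(u)\ge\big(\varepsilon_nA_e(n,u)-X_o(n,u)\big)_+^p\qquad\text{for all }n,u.\tag{7}$$
Then, with
$$w_m(x)=pS\int_0^{1/2}(1-x\tan\pi u)_+^{p-1}\kappa_m(u)\cot^{p-1}(\pi u)\,du>0,$$
$$\operatorname{Re}(\alpha+i\beta)^p\ \ge\ \sum_{m\ne0}w_m(\alpha/\beta)\,(B-C_m)\ \ge\ 0,\tag{8}$$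
and consequently $\beta\le\tan(\frac\pi{2p})\,\alpha$.

*Proof.*

**Step 1: linearize the $p$-th power.** The function $z\mapsto z_+^p$ is convex, so it lies above its tangent line at any $s\ge0$: $z_+^p\ge pzs^{p-1}+(1-p)s^p$. Put $x=\alpha/\beta$ and $r(u)=(1-x\tan\pi u)_+$, and use the tangent at the expected value $s=|\rho_n|r(u)$:
$$D_n(u)\ge p|\rho_n|^{p-1}r(u)^{p-1}\big[\varepsilon_nA_e(n,u)-X_o(n,u)\big]+(1-p)|\rho_n|^pr(u)^p.\tag{9}$$
(Hölder's inequality would give $\sum_nD_n(u)\ge\beta^pr(u)^p$ directly from (7) and Lemmas 2 and 3. The tangent line is used because it also keeps the terms $B-C_m$, which Theorem 2 needs.)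

**Step 2: sum over $n$ under the integral.** The right side of (9) vanishes for $u\ge u_x:=\frac1\pi\arctan\frac1x<\frac12$. For $u\le u_x$ the points $y_n\pm u$ stay at distance at least $\frac12-u_x$ from the integers, so $A_e(n,u)$ and $X_o(n,u)$ are $O((1+|n|)^{-1})$ uniformly in $u$. As $|\rho_n|=O((1+|n|)^{-1})$, the right side of (9) is $O((1+|n|)^{-p})$ uniformly in $u$. Since $\cot^{p-1}(\pi u)$ is integrable at $0$ (because $p-1<1$), sum and integral may be interchanged after inserting (9) into (6). By Lemmas 2 and 3,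
$$V\ge S\int_0^{1/2}\Big\{pr^{p-1}\Big[B-\tan(\pi u)\beta^{p-1}\alpha+\sum_{m\ne0}\kappa_m(u)(B-C_m)\Big]+(1-p)r^pB\Big\}\cot^{p-1}(\pi u)\,du .$$

**Step 3: simplify.** Where $r>0$, $B-\tan(\pi u)\beta^{p-1}\alpha=B(1-x\tan\pi u)=Br$. So the terms without $\kappa_m$ add up to $pr^pB+(1-p)r^pB=r^pB$. With Lemma 4, and Tonelli for the nonnegative terms $\kappa_m(B-C_m)$,
$$V\ge B\,J(x)+\sum_{m\ne0}w_m(x)(B-C_m).$$
Since $B\,J(x)=\beta^p[x^p-\operatorname{Re}(x+i)^p]=\alpha^p-\operatorname{Re}(\alpha+i\beta)^p$ and $V=\alpha^p$, (8) follows.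

**Step 4: read off the constant.** By (8), $\cos(p\arctan\frac\beta\alpha)\ge0$. Since $0<p\arctan\frac\beta\alpha<\pi$, this means $\arctan\frac\beta\alpha\le\frac\pi{2p}$. $\square$

**Nonnegative sequences.** If $v\ge0$, take $D_n(u)=X(y_n-u)_+^p+X(y_n+u)_-^p$. Lemma 1 is (6). As noted in Section 5, $D_n=(A_e-X_o)_+^p+(-A_e-X_o)_+^p$, so (7) is immediate. Hence $\|\mathcal Rv\|_p\le\tan(\frac\pi{2p})\|v\|_p$ for $v\ge0$.

## 8. Where signs break the argument

**Splitting and the triangle inequality.** Write $v=v^+-v^-$ with $v^\pm\ge0$ of disjoint supports. The nonnegative case gives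
$$\|\mathcal Rv\|_p\le C_p(\|v^+\|_p+\|v^-\|_p)\le2^{1/p'}C_p\,\|v\|_p ,$$
and the last step is an equality when $\|v^+\|_p=\|v^-\|_p$. The factor $2^{1/p'}$ is lost, because the argument ignores the interaction of the two parts.

**Running Lemma 1 with $X_v$.** For signed $v$, $X_v$ need not be a Nevanlinna function. Take $v=\delta_{-1}-\delta_0+\delta_1$. Then
$$X_v(z)=\frac1\pi\Big(\frac1{-1-z}+\frac1z+\frac1{1-z}\Big)=-\frac1\pi\,\frac{z^2+1}{z(z^2-1)},$$
which has a simple zero at $z=i$. So $X_v^p$ has no analytic branch in the upper half-plane, and $\Phi$ does not exist.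

The identity itself, with $|v_j|^p$ on the left and $X_v$ on the right, also fails. Suppose $v_j<0$. Near $j$, $X_v\approx\frac{v_j}{\pi(j-x)}$ and $t\approx\frac1{\pi(j-x)}$ have opposite signs on both sides of $j$, so both sides belong to $\{X_vt<0\}$, where
$$|X_v|^p|t|^{1-p}\approx\frac{|v_j|^p}{\pi|x-j|} ,$$
which is not integrable. The right-hand side is $+\infty$ as soon as one $v_j$ is negative.

## 9. The weights $2,2,-1$

What survives is that Lemma 1 may be applied to each of the nonnegative sequences $v^+$, $v^-$, $|v|$. Put $X_1=X_{v^+}$, $X_2=X_{v^-}$, so that $A=X_1-X_2$ and $X=X_1+X_2$. Because $v^+$ and $v^-$ have disjoint supports, $\sum|v_j|^p=\sum(v_j^+)^p+\sum(v_j^-)^p$, and so for every real $\lambda$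
$$V=\lambda\sum_j(v_j^+)^p+\lambda\sum_j(v_j^-)^p+(1-\lambda)\sum_j|v_j|^p .$$
We are free to choose $\lambda$, and the choice is made so that (7) holds. The values to be compared are those of $X_1,X_2$ to the left and right of $y_n$, that is, at $y_n-u$ and $y_n+u$. The identities
$$X_1(y_n-u)-X_2(y_n+u)=A_e-X_o,\qquad X_2(y_n-u)-X_1(y_n+u)=-A_e-X_o\tag{10}$$
follow by inserting the definitions: in $A_e-X_o$ the coefficients of $X_1(y_n+u),X_1(y_n-u),X_2(y_n+u),X_2(y_n-u)$ are $\frac12-\frac12,\ \frac12+\frac12,\ -\frac12-\frac12,\ -\frac12+\frac12$, and the second identity is the first with $X_1$ and $X_2$ exchanged. So (7) becomes an inequality among four real numbers. With $\lambda=2$ it is the following.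

For $x,y\in\mathbb R$ let $g_\pm(x,y)=2x_\pm^p+2y_\pm^p-(x+y)_\pm^p$, so that $g_-(x,y)=g_+(-x,-y)$.

**Lemma 6.** If $x_L\le x_R$ and $y_L\le y_R$, then
$$g_+(x_L,y_L)+g_-(x_R,y_R)\ \ge\ \max\{(x_L-y_R)_+^p,\ (y_L-x_R)_+^p\}.$$

**Remark (the weight $2$ is forced).** Let $g^\lambda_\pm=\lambda x_\pm^p+\lambda y_\pm^p+(1-\lambda)(x+y)_\pm^p$ and let $y>0$ be small. With $x_L=x_R=1$, $y_L=y_R=y$, the inequality reads $\lambda+\lambda y^p-(\lambda-1)(1+y)^p\ge(1-y)^p$, i.e. $(2-\lambda)py+\lambda y^p+O(y^2)\ge0$; as $y^p=o(y)$, this forces $\lambda\le2$. With $x_L=x_R=1$, $y_L=y_R=-y$, it reads $\lambda-(\lambda-1)(1-y)^p+\lambda y^p\ge(1+y)^p$, i.e. $(\lambda-2)py+\lambda y^p+O(y^2)\ge0$, and this forces $\lambda\ge2$.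

*Proof of Lemma 6.*

**Step 1: a two-point inequality.** For real $x,y$,
$$|x+y|^p+|x-y|^p\le2|x|^p+2|y|^p .\tag{11}$$
Indeed, concavity of $s\mapsto s^{p/2}$ bounds the left side by $2\big(\frac{(x+y)^2+(x-y)^2}2\big)^{p/2}=2(x^2+y^2)^{p/2}$, and subadditivity of $s^{p/2}$ bounds this by $2(|x|^p+|y|^p)$.

**Step 2: lower bounds for $g_+$.** If $x,y\ge0$, then (11) gives $g_+(x,y)\ge|x-y|^p$. If $x\ge0\ge y$, then $(x+y)_+\le x$, so $g_+(x,y)=2x^p-(x+y)_+^p\ge x^p$. If $x,y\le0$, then $g_+(x,y)=0$. By symmetry $g_+\ge0$ always. The analogous statements for $g_-(x,y)=g_+(-x,-y)$ follow by changing signs.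

**Step 3: reduce to one term.** Exchanging the roles of $x$ and $y$, it suffices to bound by $(x_L-y_R)_+^p$, and we may assume $x_L>y_R$. There are three cases.

*(A) $y_R\ge0$.* Then $x_L>0$. If $y_L\ge0$, then $0\le y_L\le y_R<x_L$, so $g_+(x_L,y_L)\ge(x_L-y_L)^p\ge(x_L-y_R)^p$. If $y_L<0$, then $g_+(x_L,y_L)\ge x_L^p\ge(x_L-y_R)^p$. In both cases $g_-\ge0$.

*(B) $y_R<0\le x_L$.* Put $x=x_L\ge0$, $y=-y_R>0$. As $y_L\le-y<0$,
$$g_+(x_L,y_L)=2x^p-(x+y_L)_+^p\ge2x^p-(x-y)_+^p .$$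
As $x_R\ge x\ge0$,
$$g_-(x_R,y_R)=2y^p-(y-x_R)_+^p\ge2y^p-(y-x)_+^p .$$
The sum is at least $2x^p+2y^p-|x-y|^p\ge(x+y)^p=(x_L-y_R)^p$ by (11).

*(C) $x_L<0$.* Then $y_R<x_L<0$. If $x_R\le0$, then $y_R<x_L\le x_R\le0$ and $g_-(x_R,y_R)\ge(x_R-y_R)^p\ge(x_L-y_R)^p$. If $x_R>0$, then $g_-(x_R,y_R)\ge|y_R|^p\ge(x_L-y_R)^p$, since $x_L<0$. In both cases $g_+\ge0$. $\square$

**Proposition 7.** For $1<p<2$ and every finitely supported $v\ne0$, (8) holds. In particular $\|\mathcal Rv\|_p\le\tan(\frac\pi{2p})\|v\|_p$.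

*Proof.* Let
$$D_n(u)=g_+\big(X_1(y_n-u),X_2(y_n-u)\big)+g_-\big(X_1(y_n+u),X_2(y_n+u)\big)\ge0 .$$
Lemma 1 applied to $v^+$, $v^-$ and $|v|$, combined with weights $2,2,-1$ (each of the three sums is finite), gives (6). On $(n,n+1)$ we have $X_i'(x)\ge0$, because $\frac{d}{dx}\frac1{j-x}=\frac1{(j-x)^2}$. So $X_i(y_n-u)\le X_i(y_n+u)$, and Lemma 6 applies with $x_L=X_1(y_n-u)$, $x_R=X_1(y_n+u)$, $y_L=X_2(y_n-u)$, $y_R=X_2(y_n+u)$. By (10),
$$D_n(u)\ge\max\{(A_e-X_o)_+^p,\ (-A_e-X_o)_+^p\}\ge(\varepsilon_nA_e-X_o)_+^p ,$$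
which is (7). Apply Proposition 5. $\square$

**Proof of Theorem 1.** For $1<p<2$, Proposition 7 and the density argument of Section 3 give $\|\mathcal R\|_{\ell^p\to\ell^p}\le\tan\frac\pi{2p}=C_p$. For $p=2$, $\mathcal R$ is an isometry and $C_2=1$. For $p>2$, the duality argument of Section 3, followed again by density, gives $\|\mathcal R\|_{\ell^p\to\ell^p}\le C_{p'}=\tan\frac{\pi}{2p'}=\cot\frac\pi{2p}=C_p$. Facts (i) and (ii) give equality. $\square$

## 10. Why the constant is never attained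

For finitely supported $v$, (8) contains the nonnegative terms $w_m(B-C_m)$. We now carry them over to all of $\ell^p$ and show that they cannot all vanish.

**Proof of Theorem 2, case $1<p<2$.** Let $0\ne v\in\ell^p$, $\rho=-\mathcal Rv\in\ell^p$, and extend the notation: $B=\sum|\rho_n|^p=\beta^p$ and $C_m=\sum_n|\rho_n|^{p-1}\operatorname{sgn}(\rho_n)\rho_{n-m}$.

**Step 1: $\beta>0$.** Since $\ell^p\subset\ell^2$ and $\mathcal R$ is an isometry of $\ell^2$ given by the same series, $\|\mathcal Rv\|_2=\|v\|_2>0$.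

**Step 2: continuity of $C_m$ and $w_m$.** For real $a,b$,
$$\big||a|^{p-1}\operatorname{sgn}a-|b|^{p-1}\operatorname{sgn}b\big|\le2|a-b|^{p-1}:\tag{12}$$
for equal signs this follows from subadditivity of $s^{p-1}$, $0<p-1<1$; for opposite signs the left side is $|a|^{p-1}+|b|^{p-1}\le2(|a|+|b|)^{p-1}$. Raising (12) to the power $p'$ and summing, with $(p-1)p'=p$, shows that $\rho\mapsto|\rho|^{p-1}\operatorname{sgn}\rho$ is continuous from $\ell^p$ to $\ell^{p'}$. So $C_m$ depends continuously on $\rho\in\ell^p$. For $x\ge x_0>0$ the integrand of $w_m(x)$ vanishes for $\tan\pi u\ge1/x_0$ and is elsewhere at most $\kappa_m(u)\cot^{p-1}(\pi u)$, which is integrable on the remaining range of $u$. By dominated convergence $w_m$ is continuous on $(0,\infty)$.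

**Step 3: pass to the limit in (8).** Let $v^{(N)}\to v$ in $\ell^p$ be truncations, nonzero for large $N$. By Theorem 1, $\rho^{(N)}=-\mathcal Rv^{(N)}\to\rho$ in $\ell^p$, and the ratios of norms tend to $\alpha/\beta>0$. All terms in (8) are nonnegative, so for any finite set $F\subset\mathbb Z\setminus\{0\}$
$$\operatorname{Re}(\alpha_N+i\beta_N)^p\ge\sum_{m\in F}w_m(\alpha_N/\beta_N)\big(B^{(N)}-C^{(N)}_m\big).\tag{13}$$
Let $N\to\infty$ and then let $F$ increase:
$$\operatorname{Re}(\alpha+i\beta)^p\ge\sum_{m\ne0}w_m(\alpha/\beta)\Big(\sum_n|\rho_n|^p-\sum_n|\rho_n|^{p-1}\operatorname{sgn}(\rho_n)\,\rho_{n-m}\Big).\tag{14}$$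

**Step 4: the right side is positive.** Young's inequality for numbers says $|a|^{p-1}\operatorname{sgn}(a)\,b\le\frac1{p'}|a|^p+\frac1p|b|^p$, with equality only if $a=b$ (equality forces $|a|=|b|$, and then equal signs). Since $\sum_n|\rho_{n-m}|^p=B$,
$$B-C_m=\sum_n\Big[\frac1{p'}|\rho_n|^p+\frac1p|\rho_{n-m}|^p-|\rho_n|^{p-1}\operatorname{sgn}(\rho_n)\rho_{n-m}\Big]\ge0 ,$$
with equality only if $\rho_{n-m}=\rho_n$ for all $n$. If the right side of (14) were $0$, then, as $w_m>0$, this would hold for $m=1$, so $\rho$ would be constant, which is impossible for $0\ne\rho\in\ell^p$. So $\operatorname{Re}(\alpha+i\beta)^p>0$, and as in Step 4 of Proposition 5 this means $\arctan\frac\beta\alpha<\frac\pi{2p}$, i.e. $\beta<\tan(\frac\pi{2p})\,\alpha$.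

**Case $p>2$.** Let $v\ne0$ and $c=|\mathcal Rv|^{p-2}\mathcal Rv\in\ell^{p'}$, with $\|c\|_{p'}=\|\mathcal Rv\|_p^{p-1}$. If $c=0$, then $\mathcal Rv=0$ and there is nothing to prove. Otherwise we use (2), which extends to $v\in\ell^p$, $c\in\ell^{p'}$ because both sides are continuous there by Theorem 1. As $\|\mathcal R^*c\|_{p'}=\|\mathcal Rc\|_{p'}$, the case already proved, for the exponent $p'\in(1,2)$, gives
$$\|\mathcal Rv\|_p^p=\langle\mathcal Rv,c\rangle=\langle v,\mathcal R^*c\rangle\le\|v\|_p\|\mathcal R^*c\|_{p'}<C_p\|v\|_p\|c\|_{p'}=C_p\|v\|_p\|\mathcal Rv\|_p^{p-1}.$$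
Divide by $\|\mathcal Rv\|_p^{p-1}$. The constant is sharp by Theorem 1. $\square$

## 11. Hilbert-space values, the Kak–Hilbert transform, band-limited functions, and $\mathcal H$

Let $1<p<\infty$. The constant $C_p$ is optimal in Corollaries 1–3.

**Corollary 1 (Hilbert-space-valued, in particular complex, sequences).** $\|\mathcal Rv\|_p\le C_p\|v\|_p$.

*Proof.* Let $v$ be finitely supported with values in $\mathbb R^d$ and let $\gamma$ be a standard Gaussian vector in $\mathbb R^d$. For $w\in\mathbb R^d$, $\langle\gamma,w\rangle$ is a centered Gaussian of variance $|w|^2$, so $\mathbb E|\langle\gamma,w\rangle|^p=c_p|w|^p$ with $c_p>0$. Apply Theorem 1 to the real sequence $\langle\gamma,v\rangle$, note $\mathcal R\langle\gamma,v\rangle=\langle\gamma,\mathcal Rv\rangle$, and take expectations of the $p$-th powers: $c_p\|\mathcal Rv\|_p^p\le C_p^p\,c_p\|v\|_p^p$. A finitely supported sequence in a Hilbert space (regarded as a real one) takes values in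 a finite-dimensional subspace, isometric to some $\mathbb R^d$; the general case follows by the density argument of Section 3. Optimality: real multiples of a fixed unit vector are included. $\square$

**Corollary 2 (Kak–Hilbert transform).** For $\mathcal Ka_n=\frac2\pi\sum_{k\text{ odd}}\frac{a_{n-k}}k$ one has $\|\mathcal K\|_{\ell^p\to\ell^p}=C_p$.

*Proof.* Let $b_n=a_{2n}$, $c_n=a_{2n+1}$, and write $k=2l+1$. Then
$$\mathcal Ka_{2n+1}=\frac2\pi\sum_l\frac{b_{n-l}}{2l+1}=\mathcal Rb_n,\qquad\mathcal Ka_{2n}=\frac2\pi\sum_l\frac{c_{n-1-l}}{2l+1}=\mathcal Rc_{n-1}.$$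
So $\|\mathcal Ka\|_p^p=\|\mathcal Rb\|_p^p+\|\mathcal Rc\|_p^p\le C_p^p\|a\|_p^p$, and $c=0$ shows that the constant is optimal. $\square$

**Corollary 3 (band-limited functions).** If $f(z)=\sum_mf(m)\frac{\sin\pi(z-m)}{\pi(z-m)}$ with $(f(m))\in\ell^p$, then $\sum_n|f(n+\frac12)|^p\le C_p^p\sum_n|f(n)|^p$.

*Proof.* Since $\sin\pi(n-m+\frac12)=(-1)^{n-m}$,
$$(-1)^nf(n+\tfrac12)=\frac1\pi\sum_m\frac{(-1)^mf(m)}{n-m+\frac12}=\mathcal R\big((-1)^mf(m)\big)_n .$$
Apply Theorem 1 (and Corollary 1 for complex values). Every sequence in $\ell^p$ occurs as $((-1)^mf(m))$, so the constant is optimal. $\square$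

**Corollary 4.** The discrete Hilbert transform $\mathcal Ha_n=\frac1\pi\sum_{m\ne0}\frac{a_{n-m}}m$ satisfies $\|\mathcal H\|_{\ell^p\to\ell^p}\le C_p$.

This re-derives the upper bound of Bañuelos–Kwaśnicki (Duke Math. J. 2019).

*Proof.* For $m\in\mathbb Z\setminus\{0\}$ and $s\in\mathbb Z+\frac12$,
$$\frac1{s(m-s)^2}=\frac1{m^2}\Big(\frac1s+\frac1{m-s}\Big)+\frac1{m(m-s)^2},$$
since the first term on the right is $\frac1{ms(m-s)}$ and $(m-s)+s=m$. Sum symmetrically over $s$: $\sum\frac1s$ and $\sum\frac1{m-s}$ contribute $0$ in the limit, and $\sum_s\frac1{(m-s)^2}=\pi^2$. So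
$$\sum_{s\in\mathbb Z+\frac12}\frac1{\pi s}\cdot\frac1{\pi^2(m-s)^2}=\frac1{\pi m}\quad(m\ne0),$$
and for $m=0$ the sum is $0$ because $s^{-3}$ is odd. With $s=k+\frac12$ and $q_l=\frac1{\pi^2(l-\frac12)^2}$, a nonnegative kernel with $\sum_lq_l=1$, this says that the kernel of $\mathcal H$ is the convolution of $q$ with the kernel of $\mathcal R$. Hence $\mathcal Ha=q*\mathcal Ra$ for finitely supported $a$, and Young's inequality gives $\|\mathcal Ha\|_p\le\|\mathcal Ra\|_p\le C_p\|a\|_p$. Conclude by density as in Section 3. $\square$
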